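
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Chip-firing on a constant background in $\mathbb Z^2$:\\ existence of limiting shapes and a bound on their corners}


\begin{abstract}
Put $n$ chips at the origin of $\mathbb Z^2$ and $h\le 2$ chips at every other site, and stabilize by chip-firing. Is the limiting shape of the set $S_{n,h}$ of sites that fire a regular $(12-4h)$-gon? We show that a limiting shape exists for every integer $h\le2$. For $h=2$ it is a square. For every $h\le1$ the scaling is $\sqrt n$, and the limiting shape is not a polygon with at most $12-4h$ sides, regular or not. The obstruction is local: a corner of angle $\varphi$ on the boundary of the limiting shape must satisfy $\varphi>\pi/2$ and $\sin\varphi<1/(3-h)$, and the corners of a $(12-4h)$-gon cannot all be that blunt.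
\end{abstract}

\section{Introduction}

\subsection{The question}

A configuration assigns to each site of $\mathbb Z^2$ an integer number of chips, possibly negative. A site with at least $4$ chips may \emph{fire}, sending one chip to each of its four nearest neighbors. A configuration is \emph{stable} if every site has fewer than $4$ chips.

Fix an integer $h\le 2$. Start with $n$ chips at the origin and $h$ chips at every other site, and fire until the configuration is stable. As shown in Section~\ref{sec:discrete}, this takes finitely many firings, and the final configuration, the number of times each site fires, and hence the set $S_{n,h}$ of sites that fire, do not depend on the order of the firings. For $n\le3$ nothing happens, so we always take $n\ge4$.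

\begin{definition}
$S_{n,h}$ has \emph{limiting shape} $L\subset\mathbb R^2$ if $L$ is compact with non-empty interior and there are $r_n>0$ with $r_n\to\infty$ such that $r_n^{-1}S_{n,h}\to L$ in Hausdorff distance as $n\to\infty$.
\end{definition}

The limiting shape is determined up to dilation: if $a_n^{-1}S_{n,h}\to L$ and $r_n^{-1}S_{n,h}\to L'$, both limits having non-empty interior, then comparison of diameters gives $a_n/r_n\to c:=\operatorname{diam}L'/\operatorname{diam}L\in(0,\infty)$, so $L'=cL$. Thus whether $L$ is a polygon, and with how many sides, does not depend on the scaling.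

The following question is posed in \cite{CFRR}: \emph{is the limiting shape of $S_{n,h}$ a regular $(12-4h)$-gon?} Set
\[
k:=3-h .
\]
This is the largest number of chips that can be added to a site with $h$ chips without making it unstable, and $12-4h=4k$. For $k=1$, that is $h=2$, an unfired site cannot have two fired neighbors, and this alone forces $S_{n,2}$ to be a lattice square (Section~\ref{sec:square}); this case is due to Fey and Redig \cite{FR}. For $h\le1$ even the existence of a limiting shape is listed as open in \cite{CFRR}. When the background is lowered there is more room at each site, the chips spread less far, and the constraint near the boundary relaxes. The set $S_{n,h}$ keeps the symmetries of the lattice that fix the origin, and a regular $4k$-gon is compatible with them. So the natural guess is that each unit by which $h$ is lowered adds one side in each quadrant: a square for $h=2$, an octagon for $h=1$, a dodecagon for $h=0$, and so on toward a disc. We show that a limiting shape exists for every $h$, and that this guess is wrong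 for every $h\le1$.

\subsection{Results}

A \emph{polygon} is a compact region bounded by one simple closed polygonal curve; its vertices have interior angles in $(0,2\pi)\setminus\{\pi\}$.

\begin{theorem}\label{thm:A}
Let $h\le2$ be an integer.
\begin{enumerate}
\item If $h=2$, then for $n\ge4$ we have $S_{n,2}=[-a_n,a_n]^2\cap\mathbb Z^2$ with $a_n\to\infty$. The limiting shape is a square.
\item If $h\le1$, then $n^{-1/2}S_{n,h}$ converges in Hausdorff distance to a compact set $L_h$ that has $0$ in its interior.
\item If $h\le1$, then $L_h$ is not a polygon with at most $12-4h$ sides. In particular it is not a regular $(12-4h)$-gon.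
\end{enumerate}
\end{theorem}

\begin{definition}\label{def:corner}
A compact set $L\subset\mathbb R^2$ has a \emph{corner of angle} $\varphi\in(0,\pi)$ at $x_0\in\partial L$ if there is a closed sector $K$ with apex $0$ and opening $\varphi$ such that the angular measure of
\[
\{e\in S^1: x_0+re\in L\}\ \triangle\ (K\cap S^1)
\]
tends to $0$ as $r\to0$.
\end{definition}

A vertex of a polygon with interior angle less than $\pi$ is an example.

\begin{theorem}\label{thm:B}
Let $h\le1$ be an integer. If $L_h$ has a corner of angle $\varphi\in(0,\pi)$, then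
\[
\varphi>\frac\pi2\qquad\text{and}\qquad \sin\varphi<\frac1{3-h},\qquad\text{i.e.}\quad \pi-\varphi<\arcsin\frac1{3-h}.
\]
Consequently, if $L_h$ is a polygon with $N$ sides, then $N>2\pi/\arcsin\frac1{3-h}$ and $4\mid N$. Thus $N\ge16$ for $h=1$, $N\ge20$ for $h=0$, and $N\ge28$ for $h=-1$.
\end{theorem}

We do not determine $L_h$ for $h\le1$, nor whether it is a polygon with more sides than Theorem~\ref{thm:B} excludes. For $h=2$ the growth rate of $a_n$ is, according to \cite{CFRR}, not known.

\subsection{The idea, on the octagon}\label{sec:idea}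

Let $u_n(x)$ be the number of times $x$ fires. Suppose that $n^{-1}u_n(\sqrt n\,\cdot)$ converges to a function $v\ge0$ and that $L=\overline{\{v>0\}}$. Away from the origin $\Delta v=\mu$, where $\mu(x)$ is the local average near $x$ of the number of final chips minus $h$. Three facts about $v$ will be proved, and they suffice for Theorem~\ref{thm:A}(3).
\begin{itemize}
\item \emph{Upper bound.} A final site has at most $3$ chips, so $\mu\le 3-h=k$.
\item \emph{Lower bound.} In a region where every site has fired, each edge keeps at least one chip: after the earlier of the last firings of its two ends, the other end still sends a chip across. There are two edges per site, so $\mu\ge 2-h=k-1$ on $L$. Off $L$ we have $v=0$, so $\mu=0$.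
\item \emph{Quadratic growth.} At a point $x_0\ne0$ with $v(x_0)=0$ we have $v=O(r^2)$ and $\nabla v=O(r)$, where $r=|x-x_0|$.
\end{itemize}

Take $h=1$, so $k=2$ and $1\le\mu\le2$ on $L$, and suppose that $L$ is a regular octagon. Let $x_0$ be a vertex, with angle $\varphi=3\pi/4$, and use polar coordinates $(r,\omega)$ at $x_0$ in which, near $x_0$, the octagon is $\{|\omega|\le3\pi/8\}$. The function $H=r^{-2}\cos2\omega$ is harmonic away from $x_0$. Its degree $-2$ makes $\int H\mu$ scale invariant, and it is just balanced by quadratic growth: in Green's identity for $v$ and $H$ on $\{\epsilon<r<\rho\}$, the boundary terms at radius $r$ are $O(r)\cdot O(r^{-2}\cdot r+r^{-3}\cdot r^2)=O(1)$. Hence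
\[
\int_\epsilon^\rho M(r)\,\frac{dr}r=O(1)\quad\text{as }\epsilon\to0,\qquad M(r)=\int\mu\cos2\omega\,d\omega .
\]
Now $\cos2\omega$ is positive for $|\omega|<\pi/4$ and negative for $\pi/4<|\omega|<3\pi/8$ (Figure~\ref{fig:corner}). So $M(r)$ is smallest if $\mu=1$ in the first region and $\mu=2$ in the second:
\[
M(r)\ \ge\ 1\cdot\int_{-\pi/4}^{\pi/4}\cos2\omega\,d\omega\;-\;2\cdot2\int_{\pi/4}^{3\pi/8}|\cos2\omega|\,d\omega
=1-2\Bigl(1-\sin\frac{3\pi}4\Bigr)=\sqrt2-1>0 .
\]
Therefore $\int_\epsilon^\rho M\,dr/r\ge(\sqrt2-1)\log(\rho/\epsilon)\to\infty$, a contradiction. The octagon is impossible.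

For general $k$ and $\varphi>\pi/2$ the same computation gives $M\ge k\sin\varphi-1$, hence $\sin\varphi\le1/k$. If $\mu$ were a constant $c>0$ on $L$, we would get $M=c\sin\varphi>0$ and no corner at all could occur; only the freedom of $\mu$ to vary between $k-1$ and $k$ can make room for very blunt corners. A regular $4k$-gon has $\sin\varphi=\sin\frac{\pi}{2k}$, which exceeds $\frac1k$ for every $k\ge2$ and equals it only for $k=1$, the square.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\fill[gray!35] (0,0) -- (45:3.2) arc (45:-45:3.2) -- cycle;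
\fill[gray!12] (0,0) -- (67.5:3.2) arc (67.5:45:3.2) -- cycle;
\fill[gray!12] (0,0) -- (-67.5:3.2) arc (-67.5:-45:3.2) -- cycle;
\draw[thick] (67.5:3.6) -- (0,0) -- (-67.5:3.6);
\draw[dashed] (45:3.4) -- (0,0) -- (-45:3.4);
\node[left] at (-0.1,0) {$x_0$};
\node at (2.0,0.25) {$\cos2\omega>0$};
\node at (2.0,-0.3) {$\mu\ge k-1$};
\node[right] at (56:3.5) {$\cos2\omega<0,\ \mu\le k$};
\node[right] at (-56:3.5) {$\cos2\omega<0,\ \mu\le k$};
\node at (-1.6,1.3) {$\mu=0$};
\end{tikzpicture}
\caption{A corner of $L$ at $x_0$ (thick lines, drawn for the octagon). The dashed rays are $\omega=\pm\pi/4$. The moment $M=\int\mu\cos2\omega\,d\omega$ is smallest when $\mu=k-1$ in the dark region and $\mu=k$ in the light regions; if it is positive even then, the corner cannot exist.}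
\label{fig:corner}
\end{figure}

\subsection{Plan}

Section~\ref{sec:discrete} collects the discrete tools, and Section~\ref{sec:square} treats $h=2$. For $h\le1$, Sections~\ref{sec:size}--\ref{sec:unique} show that $n^{-1}u_n(\sqrt n\,\cdot)$ converges: the fired set has diameter $O(\sqrt n)$, subsequences converge, and the limit is unique. The uniqueness argument follows the method of Pegden and Smart \cite{PS}. Section~\ref{sec:exist} gives the limiting shape. Section~\ref{sec:local} proves the facts about $v$ listed above, Section~\ref{sec:corner} carries out the corner computation and proves Theorem~\ref{thm:A}(3), and Section~\ref{sec:strict} excludes equality $\sin\varphi=1/k$, where integrality of the firing counts enters once more, and proves Theorem~\ref{thm:B}.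

\section{Least action, an edge count, and a barrier}\label{sec:discrete}

For $f:\mathbb Z^2\to\mathbb R$ let $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$, the sum being over the four neighbors; $\Delta$ also denotes the Laplacian on $\mathbb R^2$. Let $\sigma=h+(n-h)\delta_0$ be the initial configuration. A firing sequence is \emph{legal} if each firing site has at least $4$ chips when it fires. If each site $x$ has fired $u'(x)$ times, the configuration is $\sigma+\Delta u'$.

\begin{lemma}[Least action]\label{lem:la}
Let $w:\mathbb Z^2\to\mathbb Z_{\ge0}$ satisfy $\sigma+\Delta w\le3$. In any legal sequence each site $x$ fires at most $w(x)$ times.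
\end{lemma}
\begin{proof}
Consider the first firing at which some site $x$ would exceed $w(x)$. Just before it the counts $u'$ satisfy $u'\le w$ and $u'(x)=w(x)$. So $x$ holds $\sigma(x)+\Delta u'(x)\le\sigma(x)+\Delta w(x)\le3$ chips and cannot fire.
\end{proof}

\begin{lemma}[Edge count]\label{lem:edge}
After a finite legal sequence, let $F$ be a finite set of sites each of which has fired. The number of chips on $F$ is at least the number $e(F)$ of edges with both ends in $F$.
\end{lemma}
\begin{proof}
A site holds at least $0$ chips right after its last firing, and afterwards it only receives chips. For an edge $\{x,y\}$ in $F$, say the last firing of $x$ precedes that of $y$. Then $y$ sends a chip along this edge after the last firing of $x$, and that chip stays at $x$. Different edges account for different chips.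
\end{proof}

\begin{proposition}\label{prop:finite}
Let $h\le2$ and $n\ge4$. Every legal sequence is finite, and all maximal legal sequences have the same firing counts $u_n=u_{n,h}$. The set $S_n=\{u_n>0\}$ is finite, connected and contains $0$, and with $\partial S_n$ the number of edges leaving $S_n$,
\begin{equation}\label{eq:perim}
(2-h)|S_n|+\tfrac12\partial S_n\le n-h .
\end{equation}
Moreover $u_n\le w$ for every $w$ as in Lemma~\ref{lem:la}. In particular $u_{n,h}\le u_{n,1}$ if $h\le1$.
\end{proposition}
\begin{proof}
Let $F\ne\emptyset$ be the set of sites that have fired after some finite legal sequence. A site $x\neq0$ must receive at least $4-h\ge2$ chips before its first firing, so a neighbor has fired earlier; hence $F$ is connected and contains $0$. Let $\partial F$ be the number of edges leaving $F$. At least $\partial F$ chips have left $F$ and none has entered. By Lemma~\ref{lem:edge} and $4|F|=2e(F)+\partial F$,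
\[
n+h(|F|-1)\ge e(F)+\partial F=2|F|+\tfrac12\partial F ,
\]
which is \eqref{eq:perim} for $F$. Each row and each column meeting $F$ contributes at least $2$ to $\partial F$, so $F$ meets at most $n-h$ of them. Being connected and containing $0$, it lies in the box $[-(n-h),n-h]^2$.

Suppose there were an infinite legal sequence. All its firings take place in this box, so the number of chips in the box enlarged by one layer stays constant. A site always has at least $\min(h,0)$ chips: at least $h$ before its first firing and at least $0$ afterwards. So the chip numbers in the enlarged box are bounded, and a site that receives infinitely many chips fires infinitely often. Some site fires infinitely often, hence so do its neighbors, and hence all sites of $\mathbb Z^2$. This contradicts confinement to the box.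

So every legal sequence is finite. A maximal one ends in a stable configuration, so its counts $u$ satisfy $\sigma+\Delta u\le3$. By Lemma~\ref{lem:la} any legal sequence has counts at most $u$, so two maximal ones have the same counts, and $u_n\le w$ for $w$ as in Lemma~\ref{lem:la}. The statements on $S_n$ are those proved for $F$; here $S_n\ne\emptyset$ because $n\ge4$. Finally, the initial configuration for $h\le1$ is at most the one for $h=1$, so $w=u_{n,1}$ is admissible in Lemma~\ref{lem:la} for $h$.
\end{proof}

We call $u_n$ the \emph{odometer}. It inherits all symmetries of $\mathbb Z^2$ that fix $0$. The final configuration $s_n=\sigma+\Delta u_n$ satisfies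
\begin{equation}\label{eq:odo}
\Delta u_n=s_n-h-(n-h)\delta_0 .
\end{equation}
We have $s_n\le3$, fired sites end with at least $0$ chips, and unfired ones with at least $h$. Hence
\begin{equation}\label{eq:bounds}
s_n-h\le k,\qquad |s_n-h|\le\kappa:=3+|h| .
\end{equation}

The next lemma is the main use of least action. It says that around a fired site the odometer must grow quadratically. The device is an explicit nonnegative integer function that vanishes at one site, grows quadratically and has Laplacian at most $k$:
\[
g(x)=\tfrac12\bigl(x_1^2+x_1+x_2^2+x_2\bigr),\qquad x\in\mathbb Z^2 .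
\]
It is integer-valued, $g\ge0$, $g(0)=0$, $\Delta g=2$, and $g(x)\ge\frac12(|x|^2-\sqrt2\,|x|)$.

\begin{lemma}[Barrier]\label{lem:barrier}
Let $h\le1$, $z\in S_n$, and let $\Lambda\ni z$ be a finite set of sites with $0\notin\Lambda$. Then some $y\notin\Lambda$ adjacent to $\Lambda$ has $u_n(y)>g(y-z)$.
\end{lemma}
\begin{proof}
Otherwise let $w=\min(u_n,g(\cdot-z))$ on $\Lambda$ and $w=u_n$ off $\Lambda$. Where $w(x)=u_n(x)$, we have $\Delta w(x)\le\Delta u_n(x)$ because $w\le u_n$, so $\sigma(x)+\Delta w(x)\le3$. At the other sites $x\in\Lambda$ and $w(x)=g(x-z)<u_n(x)$. All neighbors satisfy $w\le g(\cdot-z)$: those in $\Lambda$ by definition, those outside by assumption. So $\Delta w(x)\le2\le3-h$, while $\sigma(x)=h$ since $x\ne0$. By Proposition~\ref{prop:finite}, $u_n(z)\le w(z)\le g(0)=0$, a contradiction.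
\end{proof}

This is where $h\le1$ is used first: the proof needs $\Delta g=2\le k$. For $h=2$ one would need Laplacian at most $1$, and a barrier such as $\frac12(x_1^2+x_1)$ does not grow in the direction of $x_2$.

\section{Background $2$: squares}\label{sec:square}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Let $h=2$. An unfired site is not the origin, so it starts with $2$ chips; with two fired neighbors it would end with at least $4$. Hence every site outside $S_n$ has at most one neighbor in $S_n$. Let $T\ni0$ be an inclusion-maximal lattice rectangle (product of two integer intervals) contained in $S_n$. If $T\ne S_n$, connectedness gives $x\in S_n\setminus T$ adjacent to a side of $T$. Move from $x$, in both directions, along the sites adjacent to that side. Each next site has one neighbor in $T$ and another, the previous site, in $S_n$, so it lies in $S_n$. Thus all sites adjacent to that side lie in $S_n$, and $T$ can be enlarged by a row or column, contrary to maximality. So $S_n$ is a rectangle, and by symmetry under rotation by $90^\circ$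 it is $[-a_n,a_n]^2\cap\mathbb Z^2$.

The function $s_n-2\le1$ vanishes off $[-a_n-1,a_n+1]^2$, and summing \eqref{eq:odo} gives $n-2=\sum_x(s_n(x)-2)\le(2a_n+3)^2$. So $a_n\to\infty$. With $r_n=\max(a_n,1)$ the limiting shape is $[-1,1]^2$.
\end{proof}

\textbf{From now on $h\le1$, so $k\ge2$}, and $C$ denotes constants that depend only on $h$ and may change from line to line.

\section{The fired set has diameter $O(\sqrt n)$}\label{sec:size}

By Proposition~\ref{prop:finite} it suffices to treat $h=1$, where \eqref{eq:perim} gives $|S_n|\le n$. This does not yet exclude long tentacles. But by Lemma~\ref{lem:barrier}, a fired site at distance much more than $\sqrt n$ from the origin would force the odometer to be much larger than $n$ somewhere at distance at least $\sqrt n$ from the origin. So it is enough to show $u_n=O(n)$ at such distances. We do this by writing $u_n$ as an expectation over a random walk killed when it leaves $S_n$.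

\begin{proposition}\label{prop:size}
There is $R$ such that $|z|\le R\sqrt n$ for all $n\ge4$, $h\le 1$ and $z\in S_{n,h}$.
\end{proposition}
\begin{proof}
Since $u_{n,h}\le u_{n,1}$, we may take $h=1$; write $S=S_{n,1}$ and $u=u_{n,1}$. By \eqref{eq:perim}, $|S|\le n$. Constants in this proof are absolute.

\emph{Heat kernel.} Let $X_t$ be simple random walk with transition probabilities $p_t$. The coordinates $X^1+X^2$ and $X^1-X^2$ are independent one-dimensional simple walks, so $p_t\le C_0/t$ for $t\ge1$. In $p_{2s}(y)=\sum_xp_s(x)p_s(y-x)$ each $x$ has $|x|\ge|y|/2$ or $|y-x|\ge|y|/2$. With $E|X_s|^2=s$ and Chebyshev's inequality,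
\[
p_{2s}(y)\le2\,\frac{C_0}{s}\,P\bigl(|X_s|\ge|y|/2\bigr)\le\frac{8C_0}{|y|^2}\qquad(s\ge1).
\]
Taking one more step for odd times, and noting that $p_0(y)=p_1(y)=0$ for $|y|\ge2$, we get $p_t(y)\le C/|y|^2$ for all $t\ge0$ and $|y|\ge2$.

\emph{Killed walk.} Let $\tau$ be the exit time from $S$ and $T=\lceil2C_0n\rceil$. For every starting point $P_y(\tau>T)\le P_y(X_T\in S)\le|S|C_0/T\le\frac12$. So $P_y(\tau>jT)\le2^{-j}$ and $E_y\tau\le Cn$. Let $|y|\ge\sqrt n$, so $|y|\ge2$, and consider $G_S(y,0)=\sum_{t\ge0}P_y(X_t=0,\tau>t)$. The times $t<T$ contribute at most $T\cdot C/n\le C$. For $t\in[jT,(j+1)T)$ with $j\ge1$, the Markov property at time $(j-1)T$ bounds the summand by $2^{-(j-1)}C_0/T$, so these times contribute at most $\sum_{j\ge1}T\,2^{-(j-1)}C_0/T\le C$. Thus $G_S(y,0)\le C$.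

\emph{Odometer bound.} On $S$ we have $s_n\ge0$, so $\Delta u=s_n-1-(n-1)\delta_0\ge-1-n\delta_0$; off $S$, $u=0$. Since $u(X_{t\wedge\tau})-\frac14\sum_{i<t\wedge\tau}\Delta u(X_i)$ is a martingale, $u$ and $\Delta u$ are bounded and $E_y\tau<\infty$,
\[
u(y)=-\tfrac14E_y\sum_{t<\tau}\Delta u(X_t)\le\tfrac14\bigl(E_y\tau+n\,G_S(y,0)\bigr)\le C_1n\qquad(|y|\ge\sqrt n).
\]

\emph{Conclusion.} Let $\rho=3+2\sqrt{C_1n}$ and suppose $z\in S$ with $|z|\ge\sqrt n+\rho+1$. Lemma~\ref{lem:barrier} with $\Lambda=\{x\in\mathbb Z^2:|x-z|<\rho\}$, which does not contain $0$, gives $y$ with $\rho\le|y-z|\le\rho+1$, so $|y|\ge\sqrt n$, and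
\[
u(y)>g(y-z)\ge\tfrac12(\rho^2-\sqrt2\rho)\ge\tfrac14\rho^2>C_1n ,
\]
where the third inequality uses $\rho\ge3>2\sqrt2$. This is a contradiction, so $|z|<\sqrt n+\rho+1\le R\sqrt n$.
\end{proof}

\section{Scaling limits of the odometer}\label{sec:compact}

Let $v_n(x)=n^{-1}u_n(\sqrt n\,x)$ for $x\in n^{-1/2}\mathbb Z^2$. For $Y\in\mathbb Z^2$ let $Q_Y$ be the square cell of side $n^{-1/2}$ centered at $Y/\sqrt n$, and let $\mu_n$ be equal to $s_n(Y)-h$ on $Q_Y$. By \eqref{eq:bounds} and Proposition~\ref{prop:size},
\[
\mu_n\le k,\qquad|\mu_n|\le\kappa,\qquad \operatorname{supp}\mu_n\subset B_{R+2} .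
\]
Here and below $B_r(x)$ is the open disc, $B_r=B_r(0)$, and statements about $v_n$ on a set refer to its points in $n^{-1/2}\mathbb Z^2$. For bounded $\mu$ supported in $\overline{B_{R+2}}$ put $V[\mu](x)=\frac1{2\pi}\int\log|x-y|\,\mu(y)\,dy$, so that $\Delta V[\mu]=\mu$.

\begin{lemma}\label{lem:limit}
If $\mu_n\to\mu$ weak-$*$ in $L^\infty$ along a subsequence, then along it, for each $\delta>0$,
\[
v_n\to v:=-\frac1{2\pi}\log|x|+V[\mu]\quad\text{uniformly on }\{|x|\ge\delta\} .
\]
\end{lemma}
\begin{proof}
The potential kernel $a$ of $\mathbb Z^2$ satisfies $\Delta a=4\delta_0$ and $a(Z)=\frac2\pi\log|Z|+c_*+O(|Z|^{-2})$ for $Z\ne0$, with a constant $c_*$ \cite[Thm.~4.4.4]{LL}. As $u_n$ has finite support, $u_n=\frac14a*\Delta u_n$ and $\sum\Delta u_n=0$. So we may replace $a$ by $b_n=a-c_*-\frac1\pi\log n$, for which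
\[
b_n(Z)=\tfrac2\pi\log\bigl(|Z|/\sqrt n\bigr)+O(|Z|^{-2})\quad(Z\ne0),\qquad b_n(0)=O(\log n).
\]
Let $|x|\ge\delta$ with $|x|$ bounded and $X=\sqrt n\,x\in\mathbb Z^2$. By \eqref{eq:odo},
\[
v_n(x)=-\frac{n-h}{4n}\,b_n(X)+\frac1{4n}\sum_Yb_n(X-Y)\,(s_n(Y)-h).
\]
The first term is $-\frac1{2\pi}\log|x|+o(1)$ uniformly. In the sum, the term $Y=X$ is $O(n^{-1}\log n)$, and the errors $O(|Z|^{-2})$ contribute $O\bigl(n^{-1}\sum_{0<|Z|\le C\sqrt n}|Z|^{-2}\bigr)=O(n^{-1}\log n)$. For $Y\ne X$ and $\xi\in Q_Y$ we have $|\xi-Y/\sqrt n|\le\frac{\sqrt2}2n^{-1/2}\le\frac{\sqrt2}2|x-Y/\sqrt n|$, so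
\[
\bigl|\log|x-\xi|-\log|x-Y/\sqrt n|\bigr|\le Cn^{-1/2}|x-\xi|^{-1} .
\]
Hence replacing the sum over $Y\ne X$ by an integral costs at most $Cn^{-1/2}\int_{B_C}|x-\xi|^{-1}d\xi=O(n^{-1/2})$, and the cell $Q_X$ contributes $O(n^{-1}\log n)$ to $V[\mu_n](x)$. Altogether $v_n(x)=-\frac1{2\pi}\log|x|+V[\mu_n](x)+o(1)$, uniformly for bounded $|x|\ge\delta$.

The functions $V[\mu_n]$ have gradients bounded by $\frac{\kappa}{2\pi}\int_{B_{R+2}}|x-y|^{-1}dy\le C$, and they converge pointwise to $V[\mu]$ because $\log|x-\cdot|\in L^1(B_{R+2})$. So they converge locally uniformly, and $v_n\to v$ uniformly for bounded $|x|\ge\delta$. For $|x|>R$ we have $v_n=0$, so $v=0$ there as well, and the convergence is uniform on $\{|x|\ge\delta\}$.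
\end{proof}

By weak-$*$ compactness every subsequence of $n\to\infty$ has a further subsequence as in the lemma. We call any $v$ obtained in this way a \emph{limit}. It satisfies
\begin{equation}\label{eq:vprop}
v\ge0,\qquad v=0\text{ for }|x|\ge R,\qquad v(x)\to\infty\text{ as }x\to0,\qquad\Delta v=\mu\in L^\infty\text{ on }\mathbb R^2\setminus\{0\}.
\end{equation}

We recall the regularity facts that we need. Let $p<\infty$.
\begin{enumerate}
\item[(R1)] If $f$ is locally bounded and $\Delta f\in L^\infty$ on an open set, then $f\in W^{2,p}_{loc}$ there, so $f\in C^1$. A sequence that is locally bounded with locally bounded Laplacians is locally bounded in $W^{2,p}$, hence precompact in $C^1_{loc}$.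
\item[(R2)] A map $f\in W^{1,p}_{loc}$ on a planar open set, $p>2$, is continuous, and on a square $Q$ of side $\ell$ in this set Morrey's inequality gives $\operatorname{osc}_Qf\le C_p\,\ell^{1-2/p}\|Df\|_{L^p(Q)}$. It is differentiable a.e., with derivative equal to the weak one \cite[\S5.8.3]{Ev}.
\item[(R3)] A map $f\in W^{1,p}_{loc}(\mathbb R^2;\mathbb R^2)$, $p>2$, sends null sets to null sets. Indeed, for non-overlapping squares $Q_i$ of sides $\ell_i$, (R2) and H\"older's inequality give
\[
\sum_i(\operatorname{osc}_{Q_i}f)^2\le C\sum_i\ell_i^{2-4/p}\|Df\|_{L^p(Q_i)}^2\le C\Bigl(\sum_i\ell_i^2\Bigr)^{1-2/p}\|Df\|_{L^p(\bigcup Q_i)}^2 ,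
\]
where here $C$ depends only on $p$, and a bounded null set can be covered by such squares, within a fixed bounded region, with $\sum\ell_i^2$ arbitrarily small.
\end{enumerate}

\section{The limit is unique}\label{sec:unique}

\begin{proposition}\label{prop:unique}
There is only one limit $v$. Consequently, along the full sequence $n\to\infty$, $v_n\to v$ uniformly on $\{|x|\ge\delta\}$ for every $\delta>0$, and $\mu_n\to\mu$ weak-$*$, where $\mu=\Delta v$ on $\mathbb R^2\setminus\{0\}$.
\end{proposition}

The second sentence follows from the first, since every subsequence has a further subsequence with this limit, and $v$ determines $\mu$ a.e.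

Suppose $v_{n_j}\to v$ and $v_{m_j}\to v'$. The difficulty is that least action compares \emph{integer-valued} functions at one value of $n$, while $v$ and $v'$ come from different values. The idea is to find a point $x_0$ where the Hessian of $v'$ is strictly smaller than that of $v$, to extract from a single $u_{n_j}$ an integer function $G$ on all of $\mathbb Z^2$ that has Laplacian at most $k$ and follows the Hessian of $v$, slightly lowered, up to a \emph{bounded} error, and to use $G$ at all large scales $m_j$ to push $u_{m_j}$ down.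

We say that $f$ has \emph{Hessian $A$ and gradient $p$ at $x_0$} if $A$ is a symmetric matrix and $f(x_0+x)=f(x_0)+p\cdot x+\frac12x\cdot Ax+o(|x|^2)$. The absolute value of the difference between $f(x_0+x)$ and the quadratic polynomial on the right is called the \emph{Taylor error}.

\begin{lemma}\label{lem:touch}
If $v\not\equiv v'$ are limits, then, after interchanging them if necessary, there are $\varepsilon>0$ and $x_0\ne0$ at which $v,v'$ have Hessians $A,A'$ with $A'\le A-2\varepsilon I$, and $v'(x_0)>0$.
\end{lemma}
\begin{proof}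
Interchanging if necessary, $w:=v'-v$ is positive somewhere. The logarithms cancel, so $w=V[\mu']-V[\mu]$ is $C^1$ and in $W^{2,p}_{loc}(\mathbb R^2)$, and it vanishes for $|x|\ge R$. Let $\Omega=\{w>0\}\subset B_R$, choose $\varepsilon>0$ with $\varepsilon R^2<\max w$, and put $w_\varepsilon=w+\varepsilon|x|^2$. Then $\sup_\Omega w_\varepsilon>\varepsilon R^2\ge\max_{\partial\Omega}w_\varepsilon$. So there is a closed disc $\mathcal D$ about $0$ such that for $q\in\mathcal D$ every maximum point of $w_\varepsilon-q\cdot x$ over $\overline\Omega$ lies in $\Omega$; at such a point $\nabla w_\varepsilon=q$. The set $\Gamma\subset\Omega$ of all these maximum points, $q\in\mathcal D$, is compact, and $\nabla w_\varepsilon(\Gamma)\supset\mathcal D$. By (R3), applied to $\nabla w_\varepsilon\in W^{1,p}_{loc}$ with $p>2$, $|\Gamma|>0$.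

By (R2) there is $x_0\in\Gamma$, $x_0\ne0$, at which $\nabla v$ and $\nabla v'$ are differentiable with derivatives equal to the weak ones, which are symmetric. Integrating $\nabla v$ and $\nabla v'$ along segments from $x_0$ shows that $v$ and $v'$ have Hessians $A$ and $A'$ at $x_0$. Since $w_\varepsilon-q\cdot x$ has a local maximum at $x_0$ for some $q$, $A'-A+2\varepsilon I\le0$. Finally $v'(x_0)>v(x_0)\ge0$ because $x_0\in\Omega$.
\end{proof}

We shall use the following computation twice. Let $v_n\to v$ along a subsequence, let $v$ have Hessian $A$ and gradient $p$ at $x_0\ne0$, and let $0\notin\overline{B_{2r}(x_0)}$. Let $t$ be the supremum over $|x|\le2r$ of the Taylor error of $v$ at $x_0$, and $t_n=\sup_{B_{2r}(x_0)}|v_n-v|$. Let $\xi\in\mathbb Z^2$ be nearest to $\sqrt n\,x_0$ and $P\in\mathbb Z^2$ with $|P-\sqrt n\,p|\le1$. Then for $n$ large in the subsequence and $x\in\mathbb Z^2$ with $|x|\le r\sqrt n$,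
\begin{equation}\label{eq:recenter}
\bigl|u_n(\xi+x)-u_n(\xi)-P\cdot x-\tfrac12x\cdot Ax\bigr|\le2n(t+t_n)+(1+|A|)\,r\sqrt n ,
\end{equation}
where $|A|$ is the operator norm. Indeed, let $e=\xi/\sqrt n-x_0$, so $|\sqrt n\,e|\le1$. Inserting the expansion of $v$ at the displacements $e+x/\sqrt n$ and $e$,
\[
u_n(\xi+x)-u_n(\xi)=\sqrt n\,p\cdot x+\tfrac12x\cdot Ax+\sqrt n\,e\cdot Ax+\theta,\qquad|\theta|\le2n(t+t_n),
\]
and $|(\sqrt n\,p-P)\cdot x+\sqrt n\,e\cdot Ax|\le(1+|A|)|x|$.

\begin{lemma}\label{lem:G}
Let a limit $v$ have Hessian $A$ at $x_0\ne0$, let $\varepsilon>0$, $B=A-\varepsilon I$ and $q_B(x)=\frac12x\cdot Bx$. Then there is $G:\mathbb Z^2\to\mathbb Z$ with $\Delta G\le k$ and $|G-q_B|$ bounded.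
\end{lemma}
\begin{proof}
We glue translates of one patch of an odometer by taking minima. Replacing $A$ by $A-\varepsilon I$ makes each patch rise above $q_B$ toward its rim, so the minimum is never attained near the rim.

Let $\eta=\varepsilon/100$. Choose $r>0$ with $0\notin\overline{B_{2r}(x_0)}$ and Taylor error of $v$ at $x_0$ at most $\eta r^2$ for $|x|\le2r$. Let $n$ be large in the subsequence, so that $|v_n-v|\le\eta r^2$ on $B_{2r}(x_0)$; put $R_1=r\sqrt n$ and $\phi(x)=u_n(\xi+x)-u_n(\xi)-P\cdot x$ with $\xi,P$ as above. By \eqref{eq:recenter}, for $n$ large,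
\[
|\phi(x)-\tfrac12x\cdot Ax|\le4\eta R_1^2+(1+|A|)R_1\le5\eta R_1^2\qquad(|x|\le R_1).
\]
Fix such an $n$, also with $1+2R_1\le\eta R_1^2$ and $R_1\ge2$. For $x,y\in\mathbb Z^2$ with $|x-y|\le R_1$ put
\[
\phi_y(x)=\phi(x-y)+\lfloor q_B(y)\rfloor+\lfloor By\rfloor\cdot(x-y),\qquad G(x)=\min_{|y-x|\le R_1}\phi_y(x),
\]
where $\lfloor By\rfloor$ is taken componentwise. Since $q_B(x)=q_B(y)+By\cdot(x-y)+q_B(x-y)$ and $q_B(x-y)=\frac12(x-y)\cdot A(x-y)-\frac\varepsilon2|x-y|^2$,
\[
\phi_y(x)=q_B(x)+\tfrac\varepsilon2|x-y|^2+\theta,\qquad|\theta|\le5\eta R_1^2+1+2R_1\le6\eta R_1^2 .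
\]
So $G\ge q_B-6\eta R_1^2$, and $G(x)\le\phi_x(x)=\lfloor q_B(x)\rfloor\le q_B(x)$. Since $n$ is fixed, $|G-q_B|$ is bounded.

If $|x-y|\ge R_1/2$, then $\phi_y(x)\ge q_B(x)+\bigl(\frac18-\frac6{100}\bigr)\varepsilon R_1^2>q_B(x)\ge G(x)$. Hence the minimum at $x$ is attained at some $y$ with $|x-y|<R_1/2$. The neighbors $x'$ of $x$ satisfy $|x'-y|\le R_1$, so $G(x')\le\phi_y(x')$ and
\[
\Delta G(x)\le\Delta\phi_y(x)=\Delta u_n(\xi+x-y)\le k .
\]
The last inequality is \eqref{eq:odo} and \eqref{eq:bounds}; the site $\xi+x-y$ is not the origin, because it is within $\frac12R_1+1<2r\sqrt n$ of $\sqrt n\,x_0$ and $0\notin B_{2r}(x_0)$.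
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unique}]
Suppose there are two different limits, and take $v,v',\varepsilon,x_0,A,A'$ from Lemma~\ref{lem:touch} and $G$, $B$ from Lemma~\ref{lem:G}. Then $B-A'\ge\varepsilon I$. Let $v_m\to v'$ along the subsequence $(m_j)$, and let $p'$ be the gradient of $v'$ at $x_0$. Choose $r>0$ with $0\notin\overline{B_{2r}(x_0)}$, $\varepsilon r^2<v'(x_0)$, Taylor error of $v'$ at $x_0$ at most $\frac\varepsilon{200}r^2$ for $|x|\le2r$, and $v'>\frac34v'(x_0)$ on $B_{2r}(x_0)$. For $m$ large in the subsequence let $\zeta\in\mathbb Z^2$ be nearest to $\sqrt m\,x_0$, $P'\in\mathbb Z^2$ with $|P'-\sqrt m\,p'|\le1$, and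
\[
W(x)=G(x-\zeta)+P'\cdot(x-\zeta)+u_m(\zeta)-\bigl\lceil\tfrac\varepsilon4r^2m\bigr\rceil .
\]
Let $\Lambda=\{x\in\mathbb Z^2:|x-\zeta|\le r\sqrt m\}$. By \eqref{eq:recenter} for $u_m$ and $v'$, on $\Lambda$,
\[
W-u_m=\tfrac12(x-\zeta)\cdot(B-A')(x-\zeta)-\tfrac\varepsilon4r^2m+\theta ,
\]
where $|\theta|$ is at most $\sup|G-q_B|+1+2m\bigl(\frac{\varepsilon}{200}r^2+t_m\bigr)+(1+|A'|)r\sqrt m$ with $t_m=\sup_{B_{2r}(x_0)}|v_m-v'|\to0$. Here it matters that $\sup|G-q_B|$ does not depend on $m$. So $|\theta|\le\frac\varepsilon{16}r^2m$ for $m$ large. This has three consequences.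
\begin{itemize}
\item $W<u_m$ at $\zeta$.
\item $W>u_m$ where $r\sqrt m-1\le|x-\zeta|\le r\sqrt m$: for $m$ large the quadratic term there is at least $\frac12\varepsilon(r\sqrt m-1)^2\ge\frac7{16}\varepsilon r^2m$.
\item On $\Lambda$ we have $u_m\ge\frac m2v'(x_0)$ for $m$ large, so $W\ge u_m-\frac5{16}\varepsilon r^2m\ge\frac m2v'(x_0)-\frac5{16}m\,v'(x_0)>0$.
\end{itemize}
Let $\tilde w=\min(u_m,W)$ on $\Lambda$ and $\tilde w=u_m$ off $\Lambda$; it is integer-valued and nonnegative. Where $\tilde w=W<u_m$, all neighbors lie in $\Lambda$ by the second item, so $\Delta\tilde w\le\Delta W\le k$ there. These sites are not the origin, since $0\notin\Lambda$ for $m$ large, so $\sigma+\Delta\tilde w\le h+k=3$. At all other sites $\tilde w=u_m$ and $\Delta\tilde w\le\Delta u_m$. So $\sigma+\Delta\tilde w\le3$ everywhere, and Proposition~\ref{prop:finite} gives $u_m\le\tilde w$. This contradicts $\tilde w(\zeta)<u_m(\zeta)$.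
\end{proof}

\section{Existence of the limiting shape}\label{sec:exist}

Let $v$ be the limit and
\[
L=L_h=\overline{\{x\ne0:v(x)>0\}} .
\]
By \eqref{eq:vprop}, $L$ is compact with $0$ in its interior.

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Let $\delta>0$. By compactness there are finitely many points $x\ne0$ with $v(x)>0$ such that every point of $L$ is within $\delta/2$ of one of them. For $n$ large, $v_n>0$ at a lattice point within $\delta/2$ of each of these points. So $L$ lies in the $\delta$-neighborhood of $n^{-1/2}S_n$ for $n$ large.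

The converse inclusion is not a consequence of $v_n\to v$ alone: sites that fire a few times are invisible in the limit. Lemma~\ref{lem:barrier} excludes them. Suppose $n^{-1/2}S_n$ does not eventually lie in the $\delta$-neighborhood of $L$. As $n^{-1/2}S_n$ is bounded, along a subsequence there are $z_n\in S_n$ with $z_n/\sqrt n\to z\notin L$. Choose $\rho>0$ with $B_{2\rho}(z)\cap L=\emptyset$; since $0\in L$, $|z|\ge2\rho$. For $n$ large $\Lambda=\{x\in\mathbb Z^2:|x-z_n|<\rho\sqrt n\}$ does not contain $0$, and Lemma~\ref{lem:barrier} gives $y$ with $\rho\sqrt n\le|y-z_n|\le\rho\sqrt n+1$ and $u_n(y)>g(y-z_n)\ge\frac13\rho^2n$. This contradicts $v_n\to v=0$ uniformly on $B_{3\rho/2}(z)$.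
\end{proof}

The same lemma gives a lower bound on the growth of $v$ at every point of $L\setminus\{0\}$.

\begin{lemma}[Nondegeneracy]\label{lem:nondeg}
If $x_0\in L\setminus\{0\}$ and $0<r<|x_0|$, then $\displaystyle\max_{\partial B_r(x_0)}v\ge\tfrac12r^2$.
\end{lemma}
\begin{proof}
By Theorem~\ref{thm:A}(2) there are $z_n\in S_n$ with $z_n/\sqrt n\to x_0$. For $n$ large $\Lambda=\{x\in\mathbb Z^2:|x-z_n|<r\sqrt n\}$ does not contain $0$. Lemma~\ref{lem:barrier} gives $y_n$ with $r\sqrt n\le|y_n-z_n|\le r\sqrt n+1$ and $v_n(y_n/\sqrt n)\ge\frac12r^2-o(1)$. A limit point $y^*$ of $y_n/\sqrt n$ lies on $\partial B_r(x_0)$, so $y^*\ne0$, and $v(y^*)\ge\frac12r^2$.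
\end{proof}

\section{Growth and density at the boundary}\label{sec:local}

\begin{lemma}[Quadratic growth]\label{lem:growth}
If $x_0\ne0$, $v(x_0)=0$ and $4r<|x_0|$, then
\[
\sup_{B_{2r}(x_0)}v\le Cr^2,\qquad\sup_{B_r(x_0)}|\nabla v|\le Cr .
\]
\end{lemma}
\begin{proof}
On $B_{4r}(x_0)$ let $\Delta v_1=\mu$ with $v_1=0$ on the boundary. As $|\mu|\le\kappa$, comparison with $\pm\frac\kappa4(16r^2-|x-x_0|^2)$ gives $|v_1|\le4\kappa r^2$. The function $v_2=v-v_1$ is harmonic with boundary values $v\ge0$, so $v_2\ge0$, and $v_2(x_0)=-v_1(x_0)\le4\kappa r^2$. By Harnack's inequality $v_2\le Cr^2$ on $B_{2r}(x_0)$, which proves the first bound.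

For the second let $v_3(x)=\frac1{2\pi}\int_{B_{2r}(x_0)}\log\frac{|x-y|}r\,\mu(y)\,dy$. On $B_{2r}(x_0)$ we have $|v_3|\le Cr^2$ by scaling and $|\nabla v_3|\le\frac\kappa{2\pi}\int_{B_{4r}(x)}|x-y|^{-1}dy\le Cr$. There $v-v_3$ is harmonic and bounded by $Cr^2$, so its gradient on $B_r(x_0)$ is at most $Cr$.
\end{proof}

\begin{lemma}\label{lem:null}
$Z:=\{x\in L\setminus\{0\}:v(x)=0\}$ is a null set.
\end{lemma}
\begin{proof}
Let $x_0\in Z$ and $8r<|x_0|$. By Lemma~\ref{lem:nondeg} there is $y\in\partial B_r(x_0)$ with $v(y)\ge\frac12r^2$, and by Lemma~\ref{lem:growth} with $2r$ in place of $r$, $|\nabla v|\le Cr$ on $B_{2r}(x_0)$. So $v>0$ on $B_{cr}(y)\subset B_{2r}(x_0)$ for a fixed $c\in(0,1)$, and $|Z\cap B_{2r}(x_0)|\le(1-\frac{c^2}4)|B_{2r}|$ for all small $r$. Thus no point of $Z$ is a density point of $Z$, and Lebesgue's density theorem gives $|Z|=0$.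
\end{proof}

\begin{proposition}[Density bounds]\label{prop:density}
$k-1\le\mu\le k$ a.e.\ on $L$, and $\mu=0$ a.e.\ off $L$.
\end{proposition}
\begin{proof}
The upper bound passes to the weak-$*$ limit from $\mu_n\le k$. Since $v=0$ on the open set $\mathbb R^2\setminus L$, $\mu=\Delta v=0$ a.e.\ there. For the lower bound let $Q\subset\{x\neq0:v(x)>0\}$ be a closed axis-parallel square. Since $v$ has a positive minimum on $Q$ and $v_n\to v$ uniformly there, for $n$ large all lattice sites of $\sqrt n\,Q$ have fired. By Lemma~\ref{lem:edge} the sum of $s_n$ over these sites is at least the number of edges between them, which is $2n|Q|-O(\sqrt n)$. Hence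
\[
\int_Q\mu=\lim_n\int_Q\mu_n\ge(2-h)|Q|=(k-1)|Q| .
\]
So $\mu\ge k-1$ a.e.\ on $\{v>0\}$, and by Lemma~\ref{lem:null} a.e.\ on $L$.
\end{proof}

\section{The corner condition}\label{sec:corner}

\begin{proposition}\label{prop:corner}
Let $h\le1$ and let $L_h$ have a corner of angle $\varphi\in(0,\pi)$. Then $\varphi>\pi/2$ and $\sin\varphi\le1/k$.
\end{proposition}
\begin{proof}
Let the corner be at $x_0\in\partial L$ and write $\varphi=2\alpha$. Then $x_0\ne0$, and $v(x_0)=0$, since $v(x_0)>0$ would put $x_0$ in the interior of $L$. Use polar coordinates $(r,\omega)$ at $x_0$ in which the sector is $K=\{|\omega|\le\alpha\}$. The function $H=r^{-2}\cos2\omega$ is harmonic away from $x_0$. Fix $\rho$ with $0<4\rho<|x_0|$ and apply Green's identity to $v\in W^{2,p}$ and $H$ on $B_\rho(x_0)\setminus B_\epsilon(x_0)$. By Lemma~\ref{lem:growth} the boundary term at radius $r\in\{\epsilon,\rho\}$ is at most $2\pi r\,(r^{-2}\cdot Cr+2r^{-3}\cdot Cr^2)\le C$. Since $\int H\mu=\int r^{-2}M(r)\,r\,dr$, we obtain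
\begin{equation}\label{eq:log}
\Bigl|\int_\epsilon^\rho M(r)\,\frac{dr}r\Bigr|\le C\quad\text{for all }\epsilon\in(0,\rho),\qquad M(r)=\int_{-\pi}^\pi\mu(r,\omega)\cos2\omega\,d\omega .
\end{equation}

Put $\tilde\mu=\mu$ on $L$ and $\tilde\mu=k-1$ off $L$, so $k-1\le\tilde\mu\le k$ a.e. By Proposition~\ref{prop:density} and the definition of a corner,
\[
M(r)=\int_{-\alpha}^\alpha\tilde\mu\cos2\omega\,d\omega+o(1)\qquad(r\to0,\text{ for a.e. }r).
\]

\emph{Case $\alpha\le\pi/4$.} Then $\cos2\omega\ge0$ on $K$, so $M(r)\ge(k-1)\sin\varphi-o(1)$. As $k\ge2$, $(k-1)\sin\varphi>0$, which contradicts \eqref{eq:log} as $\epsilon\to0$. So $\varphi>\pi/2$.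

\emph{Case $\pi/4<\alpha<\pi/2$.} Here $\cos2\omega>0$ for $|\omega|<\pi/4$, with integral $1$, and $\cos2\omega<0$ for $\pi/4<|\omega|\le\alpha$, with integral $\sin2\alpha-1$. We compare $\tilde\mu$ with $k-1$ on the first set and with $k$ on the second:
\begin{equation}\label{eq:MJ}
M(r)=M_*+J(r)+o(1),\qquad M_*=(k-1)+k(\sin2\alpha-1)=k\sin\varphi-1,
\end{equation}
\begin{equation}\label{eq:J}
J(r)=\int_{|\omega|<\pi/4}(\tilde\mu-k+1)\cos2\omega\,d\omega+\int_{\pi/4<|\omega|<\alpha}(k-\tilde\mu)\,|\cos2\omega|\,d\omega\ \ge\ 0 .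
\end{equation}
If $k\sin\varphi>1$, then $M(r)\ge\frac12M_*>0$ for a.e.\ small $r$, again contradicting \eqref{eq:log}. So $\sin\varphi\le1/k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(3)]
Put $\psi=\arcsin(1/k)$. As $\arcsin$ is strictly convex on $[0,1]$, $\arcsin t<\frac\pi2t$ on $(0,1)$; since $k\ge2$, $\psi<\frac\pi{2k}$. Suppose $L$ is a polygon with $N$ sides, hence $N$ vertices. By Proposition~\ref{prop:corner} every interior angle less than $\pi$ is at least $\pi-\psi$, and this is trivial for angles greater than $\pi$. The angle sum gives $(N-2)\pi\ge N(\pi-\psi)$, that is,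
\[
N\ge\frac{2\pi}\psi>4k=12-4h. \qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{Excluding equality}\label{sec:strict}

If $\sin\varphi=1/k$, then $M_*=0$ and \eqref{eq:log} is no longer violated outright. But now $J$ must be small at some scales, and this determines $v$ near the two sides of the corner at these scales: $\mu$ is nearly $k$ there, so that $v\approx\frac k2\,\mathrm{dist}^2$, where $\mathrm{dist}$ is the distance to the side. We then ask whether integer-valued odometers can produce the Hessian $k\nu\nu^T$ of this quadratic, where $\nu$ is the normal. They can do so only if its entries are integers, and for the two sides of an extremal corner this is impossible.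

\subsection{Integrality of saturated Hessians}

Integer-valued functions can converge, after rescaling, to quadratics with non-integer Hessian: $U(x)=\lfloor x_1^2/4\rfloor$ has second differences alternating between $0$ and $1$ in $x_1$, and the limit $x_1^2/4$. In this example $\Delta U\le1$ but the limit has Laplacian only $\frac12$. We now show that if the Laplacian of the limit equals the upper bound for the discrete Laplacians, no such oscillation is possible.

\begin{lemma}\label{lem:integral}
Let $N_j\to\infty$, $\epsilon_j=N_j^{-1/2}$, $U_j:\mathbb Z^2\to\mathbb Z$, and $V_j(x)=N_j^{-1}U_j(\sqrt{N_j}\,x)$ on $\epsilon_j\mathbb Z^2$. Let $E\subset\mathbb R^2$ be non-empty, open and bounded. Suppose that $V_j\to V$ uniformly on $E$, where $V$ is a quadratic polynomial with Hessian $A$ and $\operatorname{tr}A=k$, and that $f_j(x):=k-\Delta U_j(\sqrt{N_j}\,x)$ satisfies $0\le f_j\le C$ on $E$ for a constant $C$. Then $A$ has integer entries.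
\end{lemma}
\begin{proof}
We drop the index $j$ from $\epsilon_j$ and $f_j$ and let $\Delta_\epsilon$ and $\nabla_\epsilon$ be the difference Laplacian and gradient with spacing $\epsilon$; norms are $\ell^2$ norms with weight $\epsilon^2$ per lattice point, and limits are as $j\to\infty$. Put $F=V_j-V$. Then $F\to0$ uniformly on $E$, and, since $\Delta_\epsilon V=\operatorname{tr}A=k$ exactly, $\Delta_\epsilon F=-f$.

\emph{The defect vanishes in $\ell^2$.} For $0\le\chi\in C_c^\infty(E)$, summation by parts gives $\epsilon^2\sum\chi f=-\epsilon^2\sum F\Delta_\epsilon\chi\to0$. As $0\le f\le C$, also $\epsilon^2\sum\chi f^2\to0$. So $\Delta_\epsilon F\to0$ in $\ell^2$ on compact subsets of $E$.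

\emph{The gradient vanishes in $\ell^2$.} Let $\zeta\in C_c^\infty(E)$ and write subscripts for values at sites. The identity
\[
(F_y-F_x)(\zeta_y^2F_y-\zeta_x^2F_x)=(\zeta_yF_y-\zeta_xF_x)^2-F_xF_y(\zeta_y-\zeta_x)^2 ,
\]
summed over edges $\{x,y\}$, gives
\[
\|\nabla_\epsilon(\zeta F)\|^2=-\epsilon^2\sum_x\zeta_x^2F_x\Delta_\epsilon F(x)+\epsilon^2\sum_{\{x,y\}}F_xF_y\,\epsilon^{-2}(\zeta_y-\zeta_x)^2\ \to\ 0 .
\]

\emph{All second differences vanish in $\ell^2$.} Choose $\zeta=1$ on an open disc and $\zeta'\in C_c^\infty$ supported in that disc with $\zeta'=1$ on a smaller open disc $B'$. In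
\[
\Delta_\epsilon(\zeta'F)(x)=\zeta'_x\Delta_\epsilon F(x)+\epsilon^{-2}\sum_{y\sim x}(\zeta'_y-\zeta'_x)(F_y-F_x)+F_x\Delta_\epsilon\zeta'(x)
\]
every term on the right tends to $0$ in $\ell^2$, so $\|\Delta_\epsilon(\zeta'F)\|\to0$. Let $\partial_a^\pm$ be the forward and backward difference quotients with spacing $\epsilon$. In Fourier variables $\Delta_\epsilon$ is multiplication by $-\epsilon^{-2}(|e^{i\theta_1}-1|^2+|e^{i\theta_2}-1|^2)$, and $\partial_a^+\partial_a^-$ and $\partial_1^+\partial_2^+$ have multipliers of absolute value $\epsilon^{-2}|e^{i\theta_a}-1||e^{i\theta_b}-1|$, with $(a,b)=(a,a)$ and $(1,2)$. The latter are at most the former in absolute value, so by Parseval these second differences of $\zeta'F$ tend to $0$ in $\ell^2$.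

\emph{Conclusion.} At lattice points of $B'$ at distance more than $2\epsilon$ from $\partial B'$ they are the second differences of $F=V_j-V$. Those of $V_j$ are second differences of $U_j$, hence integers; those of $V$ are exactly $A_{ab}$. So at each of these points they are at least $\operatorname{dist}(A_{ab},\mathbb Z)$ in absolute value, and their squared $\ell^2$ norm is at least $\operatorname{dist}(A_{ab},\mathbb Z)^2\,(|B'|-o(1))$. As this norm tends to $0$, $A_{ab}\in\mathbb Z$.
\end{proof}

\subsection{Blow-up at an extremal corner}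

\begin{proposition}\label{prop:strict}
Let $h\le1$. If $L_h$ has a corner of angle $\varphi\in(0,\pi)$, then $\sin\varphi\ne1/k$.
\end{proposition}
\begin{proof}
Suppose $\sin\varphi=1/k$ at a corner $x_0$. We keep the notation of the proof of Proposition~\ref{prop:corner}; by that proposition $\pi/4<\alpha<\pi/2$. Now $M_*=0$, so $M(r)=J(r)+o(1)$ with $J\ge0$. If $\liminf_{r\to0}\int_r^{2r}J\,\frac{ds}s$ were positive, then $\int_r^{2r}M\,\frac{ds}s$ would be bounded below by a positive constant for small $r$, and summation over dyadic scales would contradict \eqref{eq:log}. So there are $r_j\to0$ with $\int_{r_j}^{2r_j}J\,\frac{ds}s\to0$.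

\emph{Blow-up.} Put $v^{(j)}(x)=r_j^{-2}v(x_0+r_jx)$ and $\mu^{(j)}(x)=\mu(x_0+r_jx)=\Delta v^{(j)}(x)$. By Lemma~\ref{lem:growth} the $v^{(j)}$ are locally bounded, and $|\mu^{(j)}|\le\kappa$. By (R1), after passing to a subsequence, $v^{(j)}\to v_0$ in $C^1_{loc}$ and $\Delta v_0\in L^\infty$. On the annulus $\{1<|x|<2\}$, with $(|x|,\omega)$ now polar coordinates at $0$ and the rescaled $L$ meaning $r_j^{-1}(L-x_0)$, we know the following.
\begin{itemize}
\item For each $\delta>0$, $\mu^{(j)}\to k$ in $L^1(\pi/4+\delta<|\omega|<\alpha)$. By \eqref{eq:J} this holds with $\tilde\mu$ in place of $\mu$, as $|\cos2\omega|$ is bounded below there; and $\tilde\mu=\mu$ on $L$, while the part of $K$ off the rescaled $L$ has vanishing measure.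
\item Outside $K$, $v_0=0$. Indeed $v^{(j)}=0$ off the rescaled $L$, whose part outside $K$ has vanishing measure, and $v_0$ is continuous.
\end{itemize}

\emph{Identification of $v_0$ near the sides.} Let $E_+=\{1<|x|<2,\ \pi/4<\omega<\alpha\}$ and let $\nu_+$ be the inner unit normal of $K$ along $\omega=\alpha$, so that $x\cdot\nu_+=|x|\sin(\alpha-\omega)>0$ on $E_+$. Then $\Delta v_0=k$ in $E_+$ and $v_0=0$ for $\omega$ slightly larger than $\alpha$; as $\Delta v_0\in L^\infty$, it has no singular part on the edge. In a small disc centered on the edge segment $\{\omega=\alpha,\,1<|x|<2\}$, $\frac k2(x\cdot\nu_+)_+^2$ has the same Laplacian $k\,1_{\{x\cdot\nu_+>0\}}$. So $v_0-\frac k2(x\cdot\nu_+)_+^2$ is harmonic in this disc and vanishes on one side of the edge, hence vanishes in the disc. By unique continuation in the connected set $E_+$,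
\[
v_0=\tfrac k2(x\cdot\nu_+)^2\quad\text{on }E_+ .
\]
In the same way, by reflection, $v_0=\frac k2(x\cdot\nu_-)^2$ on the mirror region $E_-$, where $\nu_-$ is the inner normal along $\omega=-\alpha$.

\emph{Integrality.} Let $E$ be non-empty and open with closure in $E_+$. By uniform convergence $v_n\to v$ near $x_0\ne0$ choose $n_j$ so large that $N_j:=r_j^2n_j\to\infty$ and $|v_{n_j}-v|\le r_j^2/j$ on $B_{4r_j}(x_0)$. Let $\xi_j\in\mathbb Z^2$ be nearest to $\sqrt{n_j}\,x_0$ and $U_j=u_{n_j}(\xi_j+\cdot)$. With $V_j$ as in Lemma~\ref{lem:integral},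
\[
V_j(x)=r_j^{-2}\,v_{n_j}\bigl(\xi_j/\sqrt{n_j}+r_jx\bigr) .
\]
Since $|\xi_j/\sqrt{n_j}-x_0|\le n_j^{-1/2}=r_jN_j^{-1/2}$, this differs by at most $1/j$ from the value of $v^{(j)}$ at a point within $N_j^{-1/2}$ of $x$. Hence $V_j\to v_0=\frac k2(x\cdot\nu_+)^2$ uniformly on $E$, a quadratic whose Hessian $k\nu_+\nu_+^T$ has trace $k$. On $E$, $f_j=k-(s_{n_j}-h)\in[0,k+\kappa]$ by \eqref{eq:odo} and \eqref{eq:bounds}, as the origin is not involved for $j$ large. Lemma~\ref{lem:integral} shows that $k\nu_+\nu_+^T$ has integer entries in lattice coordinates, and likewise $k\nu_-\nu_-^T$.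

\emph{Contradiction.} Let $\theta_\pm$ be the arguments of $\nu_\pm$ in lattice coordinates. Then $k\cos2\theta_\pm=2k\cos^2\theta_\pm-k$ and $k\sin2\theta_\pm=2k\sin\theta_\pm\cos\theta_\pm$ are integers, so $k^2\sin(2\theta_--2\theta_+)\in\mathbb Z$. In the coordinates of $K$ the normals $\nu_\pm$ have arguments $\pm(\alpha-\frac\pi2)$, so, up to sign and modulo $2\pi$, $\theta_--\theta_+=\pi-2\alpha=\pi-\varphi$. Now $\sin(\pi-\varphi)=\frac1k$ and $\cos(\pi-\varphi)=\sqrt{1-k^{-2}}$, because $\varphi>\pi/2$. Hence
\[
k^2\,|\sin(2\theta_--2\theta_+)|=2k^2\cdot\frac1k\sqrt{1-k^{-2}}=2\sqrt{k^2-1} .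
\]
As $(k-1)^2<k^2-1<k^2$ for $k\ge2$, this is irrational, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The corner condition is Propositions~\ref{prop:corner} and~\ref{prop:strict} together. Suppose $L$ is a polygon with $N$ sides, and let $\psi=\arcsin\frac1k$. Now all interior angles exceed $\pi-\psi$, so $(N-2)\pi>N(\pi-\psi)$, that is, $N>2\pi/\psi$. Rotation by $90^\circ$ about $0$ preserves each $S_n$, hence $L$, hence the set of vertices. As $0$ is an interior point of $L$, it is not a vertex, so all orbits of vertices have four elements and $4\mid N$.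

For $h=1$, $\psi=\arcsin\frac12=\frac\pi6$, so $N>12$ and $N\ge16$. For $h=0$, $\sin^2\frac\pi8=\frac12\bigl(1-\frac{\sqrt2}2\bigr)>\frac19$ gives $\psi=\arcsin\frac13<\frac\pi8$, so $N>16$ and $N\ge20$. For $h=-1$, $\sin\frac\pi{12}=\frac{\sqrt6-\sqrt2}4>\frac14$, since $6>(1+\sqrt2)^2$; so $\psi<\frac\pi{12}$, $N>24$ and $N\ge28$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CFRR}
\emph{Chip-Firing and Rotor-Routing on $\mathbb Z^d$ and on Trees},
\url{https://github.com/fpsac-archive/fpsac-archive.github.io}.

\bibitem{Ev}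
Evans, \emph{PDE}.

\bibitem{FR}
Fey and Redig (2007).

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}.

\bibitem{PS}
Pegden and Smart, \emph{Duke Math. J.} (2013).

\end{thebibliography}

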